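\title{Cover graphs that are generically universally rigid on the line}

\begin{abstract}
A framework on the line is universally rigid if its edge lengths determine all pairwise distances, even among realizations in spaces of higher dimension. The most visible cause of universal rigidity on the line is a cycle in which one edge is as long as all the other edges together, and the cover graphs are exactly the graphs that can be placed generically so that no such cycle exists. It has been asked whether $K_2$ is the only cover graph all of whose generic realizations on the line are universally rigid. We show that the answer is no: there are infinitely many $3$-colorable cover graphs that are universally rigid in every injective realization on the line. The same method applies to every regular graph whose nontrivial eigenvalues are small compared with the degree, and it gives examples of bounded degree and arbitrarily large girth. The proof builds a positive semidefinite stress matrix on a pseudorandom tripartite graph by imitating a stress on a triangle or on $K_4$ minus an edge.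
\end{abstract}

\section{Introduction}

All graphs in this paper are finite and simple and have at least two vertices. A \emph{$d$-dimensional framework} is a pair $(G,p)$, where $G=(V,E)$ is a graph and $p\colon V\to\mathbb R^d$ is a configuration, or \emph{realization}, of its vertices; we write $p_v$ for $p(v)$. Two frameworks $(G,p)$ and $(G,q)$, possibly of different dimensions, are \emph{equivalent} if $\|p_u-p_v\|=\|q_u-q_v\|$ for all edges $uv$, and \emph{congruent} if this holds for all pairs $u,v\in V$. The framework $(G,p)$ is \emph{universally rigid} if every framework $(G,q)$ in any $\mathbb R^{d'}$, $d'\ge1$, that is equivalent to $(G,p)$ is congruent to it. Think of the edges as rigid bars and of the vertices as joints: a universally rigid framework keeps its shape even when it is given any number of extra dimensions to fold into. A realization is \emph{generic} if its coordinates are algebraically independent over $\mathbb Q$, and $G$ is \emph{$d$-GUR} (generically universally rigid in $\mathbb R^d$) if every generic $d$-dimensional realization of $G$ is universally rigid. This paper is about $d=1$. A generic realization on the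 line is injective, since $p_u-p_v=0$ is an algebraic relation.

\subsection{Stretched cycles and cover graphs}

A single edge is universally rigid. A path with two edges on three distinct points is not, because it bends at the middle vertex. A triangle on three points $p_u<p_v<p_w$ is universally rigid: one side is the sum of the other two, and equality in the triangle inequality forces every equivalent triangle to be flat. The same argument applies to any \emph{stretched} cycle, that is, a cycle on the line in which one edge is as long as all the others together. For the $4$-cycle there is no other mechanism. If the edge lengths are $a,b,c,d>0$ in cyclic order, then a diagonal takes, in equivalent planar frameworks, every value in $[\,|a-b|,a+b\,]\cap[\,|c-d|,c+d\,]$, and this set is a single point only if $|a-b|=c+d$ or $|c-d|=a+b$. So a $4$-cycle on four distinct points of the line is universally rigid if and only if it is stretched.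

Stretched cycles have a combinatorial description. An edge of an acyclic orientation of $G$ is \emph{dependent} if reversing it creates a directed cycle; equivalently, $u\to v$ is dependent if there is a directed path with at least two edges from $u$ to $v$. An injective $p\colon V\to\mathbb R$ orients each edge toward its larger end. This orientation is acyclic, and a dependent edge together with a directed path joining its ends is exactly a stretched cycle. Conversely, every acyclic orientation comes from a generic $p$: the configurations that list the vertices in a fixed order compatible with the orientation form a nonempty open set, and the nongeneric configurations have measure zero. An acyclic orientation without dependent edges is \emph{strongly acyclic}, and $G$ is a \emph{cover graph} if it has such an orientation; equivalently, $G$ is the Hasse diagram of a partial order on $V$. Thus the cover graphs are the graphs that have a generic realization on the line with no stretched cycle.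

Every bipartite graph is a cover graph (orient all edges from one class to the other), and every cover graph is triangle-free (an acyclic orientation of a triangle has the form $u\to v\to w$, $u\to w$, and $u\to w$ is dependent). For bipartite graphs the following is known: for every $d\ge1$, the only bipartite graph that is $d$-GUR is $K_2=K_{1,1}$. We call this the \emph{bipartite theorem}; it enters our comments but not our proofs. Together with the examples above it suggests that a framework on the line with more than two vertices and no stretched cycle can always be folded. This leads to the problem posed as Question~4.1 in \cite{line}.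

\begin{quote}
\emph{Is it true that no cover graph other than $K_{1,1}$ is $1$-GUR?}
\end{quote}

\subsection{Results}

The answer is no. Let $\ell$ be an odd prime and $\nu\in\mathbb F_\ell$ a quadratic non-residue, that is, an element that is not a square. Put
\[
\Pi_{12}=\Pi_{23}=\{(t,t^2):t\in\mathbb F_\ell\},\qquad
\Pi_{13}=\Bigl\{\Bigl(u,\frac{u^2+\nu}{2}\Bigr):u\in\mathbb F_\ell\Bigr\}.
\]
The graph $G_\ell$ has vertex set $V=V_1\sqcup V_2\sqcup V_3$ with $V_i=\mathbb F_\ell^2\times\{i\}$, and for $i<j$ the vertices $(w,i)$ and $(w',j)$ are adjacent if and only if $w'-w\in\Pi_{ij}$. There are no other edges.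

\begin{theorem}\label{thm:A}
Every $G_\ell$ is a cover graph. For all sufficiently large primes $\ell$, the framework $(G_\ell,p)$ is universally rigid for every injective $p\colon V\to\mathbb R$. In particular there are infinitely many $3$-colorable cover graphs other than $K_{1,1}$ that are $1$-GUR.
\end{theorem}

We shall see that the orientation $V_1\to V_2\to V_3$, $V_1\to V_3$ is strongly acyclic. So an injective $p$ that places $V_1$ to the left of $V_2$ and $V_2$ to the left of $V_3$ has no stretched cycle, and yet it is universally rigid. By the bipartite theorem, $3$ is the smallest possible chromatic number of a $1$-GUR graph other than $K_2$.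

The property of $G_\ell$ that matters is spectral, and the proof also gives the following two results.

\begin{theorem}\label{thm:B}
There is an absolute constant $\rho_0>0$ with the following property. Let $H$ be a $k$-regular graph on $n$ vertices, $k\ge1$, such that all eigenvalues of its adjacency matrix except one copy of $k$ have absolute value at most $\lambda$, where $\lambda\le\rho_0k$. Then $(H,p)$ is universally rigid for every injective $p\colon V(H)\to\mathbb R$.
\end{theorem}

The bound on the negative eigenvalues cannot be dropped: $K_{k,k}$ has eigenvalues $k$, $0$, $-k$, and for $k\ge2$ it is not $1$-GUR by the bipartite theorem.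

\begin{corollary}\label{cor:C}
There is a constant $\Delta$ such that for every $g$ there is a $\Delta$-regular cover graph of girth at least $g$ that is $1$-GUR.
\end{corollary}

Universal rigidity will be certified by a positive semidefinite stress matrix; Section~\ref{sec:stress} sets up this tool and applies it to two small graphs. Section~\ref{sec:core} states the main technical result, Theorem~\ref{thm:core}, which finds such a matrix on a positive proportion of the vertices of a pseudorandom tripartite graph. It is proved in Sections~\ref{sec:clusters}--\ref{sec:two}. Section~\ref{sec:spread} extends rigidity from this core to the whole graph, and Section~\ref{sec:final} proves the three results above.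

\medskip
\noindent\emph{Notation.} For $x\in\mathbb R^U$ and $S\subseteq U$, the vector $x_S$ is the restriction of $x$ to $S$ and $x(S)=\sum_{u\in S}x_u$. The vector $\mathbf 1_S$ is the indicator of $S$, $\mathbf 1$ is an all-ones vector, and $J$ is an all-ones matrix. The symbol $\|\cdot\|$ denotes the Euclidean norm of a vector and the operator norm $\|X\|=\max_{y\ne0}\|Xy\|/\|y\|$ of a matrix. We use that $|x^{\top}Xy|\le\|X\|\,\|x\|\,\|y\|$ and that a submatrix of $X$ has norm at most $\|X\|$ (extend vectors by zeros). We write $\deg_T(v)$ for the number of neighbors of $v$ in $T$, $E(S,T)$ for the set and $e(S,T)$ for the number of edges between disjoint sets $S,T$, and $e(S)$ for the number of edges inside $S$.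

\section{Stress matrices on the line}\label{sec:stress}

\begin{definition}
Let $\Gamma$ be a graph on a vertex set $U$ and $p\colon U\to\mathbb R$ injective. We call $(\Gamma,p)$ \emph{super stable} if there is a symmetric positive semidefinite matrix $\Omega\in\mathbb R^{U\times U}$ with $\Omega_{uv}=0$ for all distinct nonadjacent $u,v$ and $\ker\Omega=\operatorname{span}(\mathbf 1,p)$.
\end{definition}

Symmetric matrices $\Omega$ with this zero pattern and $\Omega\mathbf 1=0$ correspond to edge weights $\omega_{uv}=\omega_{vu}=-\Omega_{uv}$ of arbitrary sign: the diagonal is $\Omega_{uu}=\sum_v\omega_{uv}$, and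
\begin{equation}\label{eq:form}
(\Omega x)_u=\sum_{v}\omega_{uv}(x_u-x_v),\qquad
x^{\top}\Omega x=Q(x):=\sum_{uv\in E(\Gamma)}\omega_{uv}(x_u-x_v)^2 .
\end{equation}
The condition $\Omega p=0$ says that the forces $\omega_{uv}(p_v-p_u)$ are in equilibrium at each vertex. An edge may have weight $0$, so adding edges to $\Gamma$ preserves super stability.

\begin{lemma}\label{lem:ss}
Let $(\Gamma,p)$ be super stable with $|U|\ge3$, and let $(\Gamma,q)$ be an equivalent framework in $\mathbb R^{d'}$. Then there are $w_0,w\in\mathbb R^{d'}$ with $\|w\|=1$ and $q_u=w_0+p_uw$ for all $u\in U$. In particular $(\Gamma,p)$ is universally rigid.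
\end{lemma}

\begin{proof}
Let $q^{(1)},\dots,q^{(d')}\in\mathbb R^U$ be the coordinate vectors of $q$. By \eqref{eq:form} and equivalence,
\[
\sum_iQ(q^{(i)})=\sum_{uv}\omega_{uv}\|q_u-q_v\|^2=\sum_{uv}\omega_{uv}(p_u-p_v)^2=Q(p)=0 .
\]
Each term on the left is nonnegative, hence zero, and for a positive semidefinite $\Omega$ the equation $x^{\top}\Omega x=0$ implies $\Omega x=0$. So each $q^{(i)}$ is a combination of $\mathbf 1$ and $p$, which means $q_u=w_0+p_uw$ for fixed vectors $w_0,w$. The graph $\Gamma$ has an edge: otherwise $\Omega$ is diagonal, $\Omega\mathbf 1=0$ gives $\Omega=0$, and the kernel has dimension $|U|\ge3$. For an edge $uv$ we have $|p_u-p_v|\,\|w\|=\|q_u-q_v\|=|p_u-p_v|\ne0$, so $\|w\|=1$. Then $\|q_u-q_v\|=|p_u-p_v|$ for all $u,v$.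
\end{proof}

On the line the forces are numbers, and equilibrium is Kirchhoff's law. A \emph{flow} on $\Gamma$ is a real function $f$ on ordered pairs of adjacent vertices with $f(u,v)=-f(v,u)$. Its \emph{divergence} is $\operatorname{div}f(u)=\sum_vf(u,v)$; by antisymmetry the divergences sum to zero over $U$. A \emph{circulation} is a flow with divergence $0$. The next lemma turns circulations into stresses and reduces positive semidefiniteness to a strict inequality on a complement of $\operatorname{span}(\mathbf 1,p)$. A strict inequality survives small perturbations, and the whole proof rests on this.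

\begin{lemma}\label{lem:circ}
Let $p\colon U\to\mathbb R$ be injective, $f$ a circulation on $\Gamma$, and $\omega_{uv}=f(u,v)/(p_v-p_u)$. Let $S_0,S_1\subseteq U$ be nonempty sets on which the averages of $p$ differ, and $L=\{x\in\mathbb R^U:x(S_0)=x(S_1)=0\}$. If the form $Q$ in \eqref{eq:form} is positive on $L\setminus\{0\}$, then $(\Gamma,p)$ is super stable.
\end{lemma}

\begin{proof}
The weights are symmetric, since numerator and denominator both change sign when $u$ and $v$ are exchanged. The matrix $\Omega$ of $Q$ satisfies $\Omega\mathbf 1=0$ and $(\Omega p)_u=-\operatorname{div}f(u)=0$, so $Q(x+\alpha\mathbf 1+\beta p)=Q(x)$ for all $\alpha,\beta$. Let $\bar x_i,\bar p_i$ be the averages of $x,p$ over $S_i$. Since $\bar p_0\ne\bar p_1$, the system $\bar x_i+\alpha+\beta\bar p_i=0$ $(i=0,1)$ has a solution, and then $y=x+\alpha\mathbf 1+\beta p\in L$. Hence $Q(x)=Q(y)\ge0$, with equality only if $y=0$, that is, only if $x\in\operatorname{span}(\mathbf 1,p)$.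
\end{proof}

The two examples that follow are the models for the general construction.

\begin{example}[the triangle]\label{ex:tri}
Let $p_a<p_b<p_c$, and send one unit of flow around $a\to b\to c\to a$. The weights are $1/(p_b-p_a)$, $1/(p_c-p_b)$ and $-1/(p_c-p_a)$. On $L=\{x_a=x_c=0\}$ the negative term vanishes and $Q(x)=x_b^2\bigl(\frac1{p_b-p_a}+\frac1{p_c-p_b}\bigr)$ is positive, so the triangle is super stable. For $p=(0,1,2)$ the weights are $1,1,-\frac12$.
\end{example}

\begin{example}[$K_4$ minus an edge, in two tight pairs]\label{ex:k4}
Take vertices $a_0,b,c,a_1$ with all edges except $a_0a_1$, at positions $0,\epsilon,1,1+\delta$ with $0<|\epsilon|,|\delta|\le\frac1{10}$. We want weight $1$ on the two short edges $a_0b$ and $ca_1$. This asks for the small flows $f(a_0,b)=\epsilon$ and $f(c,a_1)=\delta$, which we complete to a circulation along the long edges: send $\epsilon$ around $a_0\to b\to c\to a_0$ and $\delta$ around $c\to a_1\to b\to c$. A small flow divided by a length close to $1$ is a small weight: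
\[
\omega_{a_0c}=-\epsilon,\qquad \omega_{a_1b}=\frac{-\delta}{1+\delta-\epsilon},\qquad \omega_{bc}=\frac{\epsilon+\delta}{1-\epsilon},
\]
of absolute value at most $\frac1{10},\frac18,\frac29$. On $L=\{x_{a_0}=x_{a_1}=0\}$, using $(x_b-x_c)^2\le2x_b^2+2x_c^2$,
\[
Q(x)=(1+\omega_{a_1b})x_b^2+(1+\omega_{a_0c})x_c^2+\omega_{bc}(x_b-x_c)^2\ge\bigl(1-\tfrac18-\tfrac49\bigr)(x_b^2+x_c^2),
\]
so the framework is super stable.
\end{example}

\begin{remark}[two parts are not enough]\label{rem:bip}
Let $\Gamma$ be bipartite with classes $X,Y$ and at least three vertices, and suppose that a real number $t$ has $p<t$ on $X$ and $p>t$ on $Y$. Then $(\Gamma,p)$ is not super stable. Indeed, equilibrium at $v\in Y$ reads $\sum_u\omega_{uv}(p_u-t)=\Omega_{vv}(p_v-t)$. Summing over $v\in Y$ gives $\sum_{u\in X}\Omega_{uu}(p_u-t)=\sum_{v\in Y}\Omega_{vv}(p_v-t)$. If $\Omega$ is positive semidefinite, the left side is at most $0$ and the right side at least $0$, so the diagonal of $\Omega$ vanishes and $\Omega=0$.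
\end{remark}

We have to handle every injective $p$, so we need freedom to normalize it. Super stability is invariant under a three-parameter group.

\begin{lemma}\label{lem:proj}
Let $p\colon U\to\mathbb R$ be injective and $p'_u=\dfrac{\alpha p_u+\beta}{\gamma p_u+\delta}$, where $\alpha\delta-\beta\gamma\ne0$ and $\gamma p_u+\delta\ne0$ for all $u\in U$. Then $p'$ is injective, and if $(\Gamma,p')$ is super stable, so is $(\Gamma,p)$.
\end{lemma}

\begin{proof}
Injectivity follows from
\begin{equation}\label{eq:mob}
p'_u-p'_v=\frac{(\alpha\delta-\beta\gamma)(p_u-p_v)}{(\gamma p_u+\delta)(\gamma p_v+\delta)} .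
\end{equation}
Let $\Omega'$ certify $(\Gamma,p')$ and let $D$ be the diagonal matrix with entries $\gamma p_u+\delta$. The matrix $D^{-1}\Omega'D^{-1}$ is positive semidefinite, has the zero pattern of $\Omega'$, and has kernel
$D\operatorname{span}(\mathbf 1,p')=\operatorname{span}(\gamma p+\delta\mathbf 1,\alpha p+\beta\mathbf 1)=\operatorname{span}(\mathbf 1,p)$.
\end{proof}

\section{A super stable core}\label{sec:core}

Both models contain triangles. To carry them over to triangle-free graphs we replace each vertex by a large set and each edge by a bipartite graph. For disjoint sets $S,T$ let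
\[
K_{ST}(x)=\sum_{u\in S,\,v\in T}(x_u-x_v)^2=|T|\,\|x_S\|^2+|S|\,\|x_T\|^2-2x(S)x(T),
\]
the form of the complete bipartite graph with unit weights. We shall use that
\begin{equation}\label{eq:K}
K_{ST}(x)=|T|\,\|x_S\|^2+|S|\,\|x_T\|^2\qquad\text{if }x(S)=0\text{ or }x(T)=0 .
\end{equation}

\begin{example}[the blown-up triangle]\label{ex:blow}
Let $\Gamma$ be the complete tripartite graph with classes $A,B,C$ of size $s$, and let the injective $p$ be within $\tau<\frac1{24}$ of $0,1,2$ on $A,B,C$. Put flow $1$ on every edge in the directions $A\to B\to C\to A$. Each vertex receives $s$ and sends $s$, so this is a circulation. The weights are $1/(1+t)$ on $AB$ and $BC$ edges and $-1/(2+t)$ on $AC$ edges, with $|t|\le2\tau$ depending on the edge, so they are within $3\tau$ of $1,1,-\frac12$. On $L=\{x(A)=x(C)=0\}$, formula \eqref{eq:K} applies to all three pairs: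
\[
K_{AB}+K_{BC}-\tfrac12K_{AC}=\tfrac s2\|x_A\|^2+2s\|x_B\|^2+\tfrac s2\|x_C\|^2\ge\tfrac s2\|x\|^2 .
\]
The errors in the weights change the form by at most $3\tau\sum_{uv}2(x_u^2+x_v^2)=12\tau s\|x\|^2$, because every degree is $2s$. So $Q>0$ on $L\setminus\{0\}$ and $(\Gamma,p)$ is super stable.
\end{example}

No triangle of $\Gamma$ was used in this computation. What was used is the quadratic form of each bipartite graph, and a gap of the order of the degree. Any bipartite graphs whose forms are close to a common multiple $\theta K_{ST}$ should serve equally well, and such graphs can be sparse enough to avoid triangles. The theorem below makes this precise. Its hypothesis says that the adjacency matrix differs from $\theta J$ by a small fraction of the typical degree $\theta N$; the density $\theta$ itself may be arbitrarily small.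

\begin{theorem}\label{thm:core}
There are absolute constants $c,\rho_1>0$ such that the following holds for $N\ge42$. Let $G=(V,E)$ be a graph, let $V_1,V_2,V_3\subseteq V$ be disjoint sets of size $N$, and let $\theta>0$ be such that for all $i\ne j$ the $V_i\times V_j$ adjacency matrix $M_{ij}$ satisfies
\begin{equation}\label{eq:pseudo}
\|M_{ij}-\theta J\|\le\rho_1\theta N .
\end{equation}
Then for every injective $p\colon V\to\mathbb R$ there is a set $U\subseteq V_1\cup V_2\cup V_3$ with $|U\cap V_i|\ge cN$ for each $i$ such that $(G[U],p|_U)$ is super stable.
\end{theorem}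

Three things separate Example~\ref{ex:blow} from this theorem. First, $p$ is arbitrary. In Section~\ref{sec:clusters} we find subsets of linear size that a projective map brings into one of the two patterns of Figure~\ref{fig:patterns}; condition \eqref{eq:pseudo} passes to such subsets with a constant loss. Second, \eqref{eq:pseudo} controls degrees only on average, so exceptional vertices must be removed. Third, the degrees are then only nearly equal, so the model flow is only nearly a circulation and must be corrected by a flow that is small on every edge. Section~\ref{sec:tools} deals with the last two points. Throughout,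
\[
\tau=\tfrac1{400}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[draw,circle,minimum size=9mm] (a) at (0,0) {$A$};
\node[draw,circle,minimum size=9mm] (b) at (2,0) {$B$};
\node[draw,circle,minimum size=9mm] (c) at (4,0) {$C$};
\draw[thick] (a) -- node[below] {$1$} (b);
\draw[thick] (b) -- node[below] {$1$} (c);
\draw[thick] (a) to[bend left=45] node[above] {$-\frac12$} (c);
\node at (0,-0.9) {near $0$};
\node at (2,-0.9) {near $1$};
\node at (4,-0.9) {near $2$};
\node[draw,circle,minimum size=9mm] (p) at (7,1.7) {$A_0$};
\node[draw,circle,minimum size=9mm] (q) at (7,0) {$B$};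
\node[draw,circle,minimum size=9mm] (r) at (10,1.7) {$C$};
\node[draw,circle,minimum size=9mm] (s) at (10,0) {$A_1$};
\draw[thick] (p) -- node[left] {$1$} (q);
\draw[thick] (r) -- node[right] {$1$} (s);
\draw[dashed] (p) -- node[above] {$0$} (r);
\draw[dashed] (r) -- node[above] {$0$} (q);
\draw[dashed] (q) -- node[below] {$0$} (s);
\node at (7,-0.9) {near $0$};
\node at (10,-0.9) {near $1$};
\end{tikzpicture}
\caption{The two patterns of clusters on the line. A circle is a set of vertices with nearly equal positions; clusters with the same letter lie in the same part of the tripartite graph. A line joins two clusters in different parts, and its label is the approximate stress on the edges between them. Left: pattern (I), a blown-up triangle. Right: pattern (II), a blown-up $K_4$ minus an edge.}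
\label{fig:patterns}
\end{figure}

\section{Normalizing the configuration}\label{sec:clusters}

This section involves no graph, only three sets of points on the line.

\subsection{The projective line as a circle}

The projective line $\mathbb{RP}^1=\mathbb R\cup\{\infty\}$ is the set of nonzero vectors of $\mathbb R^2$ up to scaling, with $t\leftrightarrow(t,1)$ and $\infty\leftrightarrow(1,0)$. A \emph{projective map} is a map of $\mathbb{RP}^1$ induced by an invertible linear map of $\mathbb R^2$. In the coordinate $t$ it is a fractional linear map as in Lemma~\ref{lem:proj}, and the condition $\gamma t+\delta\ne0$ says that the image of $t$ is finite. Projective maps form a group of homeomorphisms. We identify $\mathbb{RP}^1$ with the circle $\mathbb T=\mathbb R/3\mathbb Z$ by letting $\vartheta$ correspond to the vector $(\sin\frac{\pi\vartheta}3,\cos\frac{\pi\vartheta}3)$, that is, to $t=\tan\frac{\pi\vartheta}3$, and we write $\operatorname{dist}$ for arc length on $\mathbb T$. A rotation of $\mathbb T$ is induced by a rotation of $\mathbb R^2$, so it is a projective map. When both coordinates are in use we say ``the point $1\in\mathbb T$''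 or ``the real number $1$''.

\begin{lemma}\label{lem:three}
For distinct $X_0,X_1,X_\infty\in\mathbb{RP}^1$ there is a projective map $\Phi$ sending them to $0,1,\infty\in\mathbb R\cup\{\infty\}$ such that $\Phi(X)$ depends continuously on $(X_0,X_1,X_\infty,X)$.
\end{lemma}

\begin{proof}
Write $[X,Y]=\det(X,Y)$ for representing vectors, and let $\Phi(X)$ be represented by
\[
\bigl([X,X_0][X_1,X_\infty],\ [X,X_\infty][X_1,X_0]\bigr).
\]
This vector is linear in $X$. It is nonzero for $X\ne0$, because $X$ cannot be parallel to both $X_0$ and $X_\infty$, so the linear map is invertible. At $X_0$ the first entry vanishes, at $X_\infty$ the second, and at $X_1$ the entries agree. Rescaling any of the four representing vectors multiplies both entries by the same factor, so $\Phi(X)$ depends only on the four points, and it is continuous because representatives can be chosen continuously near any point.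
\end{proof}

Composing one such map with the inverse of another, we can send any three distinct points to any three distinct points. The next lemma fixes, by compactness, the two scales used below: $\eta$ decides when two clusters count as close, and the finer scale $1/R$ is the width of a cluster.

\begin{lemma}\label{lem:scales}
There are an absolute constant $\eta\in(0,\frac1{10}]$ and an integer $R\ge1/\eta$ with the following properties.
\begin{enumerate}
\item[(a)] For every $\zeta\in[2,3]$ there is a projective map $\varphi_\zeta$ that sends all points within distance $2\eta$ of $1\in\mathbb T$ to real numbers within $\tau$ of $0$, and all points within distance $2\eta$ of $\zeta\in\mathbb T$ to real numbers within $\tau$ of $1$.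
\item[(b)] For all $\alpha,\beta,\gamma\in\mathbb T$ with pairwise distances at least $\eta$ there is a projective map $\psi_{\alpha\beta\gamma}$ that sends all points within distance $1/R$ of $\alpha,\beta,\gamma$ to real numbers within $\tau$ of $0,1,2$, respectively.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $\delta_0>0$ such that for $j=0,1,2$ every point of $\mathbb{RP}^1$ at distance less than $\delta_0$ from the real number $j$ is a real number within $\tau$ of $j$.

(a) A projective map is pinned down by a third point, which we take far from the other two and send to $\infty$. For $\zeta\in[2,3]$ the points $1,\zeta,\frac32\in\mathbb T$ have pairwise distances at least $\frac12$. Let $\varphi_\zeta$ be the map of Lemma~\ref{lem:three} for this triple. The map $(\zeta,x)\mapsto\varphi_\zeta(x)$ is continuous on the compact set $[2,3]\times\mathbb T$, hence uniformly continuous, so there is $\eta\le\frac1{10}$ such that $\operatorname{dist}(x,y)\le2\eta$ implies $\operatorname{dist}(\varphi_\zeta(x),\varphi_\zeta(y))<\delta_0$ for all $\zeta$. Take $y=1$ and $y=\zeta$.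

(b) Let $\psi_{\alpha\beta\gamma}$ be the map of Lemma~\ref{lem:three} for $(\alpha,\beta,\gamma)$ followed by $t\mapsto\frac{2t}{t+1}$, which sends $0,1,\infty$ to $0,1,2$. The triples with pairwise distances at least $\eta$ form a compact subset of $\mathbb T^3$, so $(\alpha,\beta,\gamma,x)\mapsto\psi_{\alpha\beta\gamma}(x)$ is uniformly continuous on the product of this set with $\mathbb T$. Hence there is an integer $R\ge1/\eta$ such that $\operatorname{dist}(x,y)\le1/R$ implies $\operatorname{dist}(\psi_{\alpha\beta\gamma}(x),\psi_{\alpha\beta\gamma}(y))<\delta_0$ for all such triples. Take $y=\alpha,\beta,\gamma$.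
\end{proof}

\subsection{The two patterns}

\begin{proposition}\label{prop:clusters}
Let $c_0=\frac1{7R}$. Let $V_1,V_2,V_3$ be disjoint sets, called parts, of size $N\ge42$, and let $p\colon V_1\cup V_2\cup V_3\to\mathbb R$ be injective. Then there are an integer $s\ge c_0N$, a projective map $\psi$, and disjoint sets of size $s$, called clusters, each contained in one part, such that $p'=\psi\circ p$ is finite on the clusters and one of the following holds.
\begin{enumerate}
\item[(I)] There are three clusters $A,B,C$ in three different parts, and $p'$ is within $\tau$ of $0,1,2$ on $A,B,C$.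
\item[(II)] There are four clusters, $A_0,A_1$ in one part, $B$ in a second and $C$ in the third, and $p'$ is within $\tau$ of $0$ on $A_0\cup B$ and within $\tau$ of $1$ on $C\cup A_1$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Three consecutive blocks.} Let $h=\lfloor N/6\rfloor$ and $m=2h\le N/3$. Writing $N=6h+j$ with $j\le5<7\le h$ shows $h\ge N/7$; this is the only use of $N\ge42$. Scan the points from left to right until some part has been seen $m$ times; these $m$ points form $\mathcal A$. Each of the other two parts has at least $N-m\ge m$ points left. Continue until one of them has been seen $m$ times since the end of $\mathcal A$; these points form $\mathcal B$. The third part has been seen fewer than $2m$ times, so at least $N-2m\ge m$ of its points remain, and $m$ of them form $\mathcal C$. Split each block into a lower and an upper half of size $h$, and choose real numbers $t_A,t_B,t_C$ that are not values of $p$ so that, in position,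
\[
A_-<t_A<A_+<B_-<t_B<B_+<C_-<t_C<C_+ .
\]

\emph{Normalizing at the medians.} A projective map can crush most of the circle to a point. Fixing the images of the three medians limits this, because half of each block then lies on either side of a prescribed point. Let $\psi_0$ be a projective map sending $t_A,t_B,t_C$ to $0,1,2\in\mathbb T$. A homeomorphism of the circle maps the arc from $t_A$ to $t_B$ that avoids $t_C$ monotonically onto the arc from $0$ to $1$ that avoids $2$, and the same holds for the other two arcs; the arc from $t_C$ to $t_A$ passes through $\infty$. Identify each vertex with its image in $[0,3)$. Then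
\begin{equation}\label{eq:cyc}
0<A_+<B_-<1<B_+<C_-<2<C_+<A_-<3 .
\end{equation}
If we rotate $\mathbb T$ by $-1$ and rename $B,C,A$ as $A,B,C$, then \eqref{eq:cyc} holds again.

\emph{Pigeonhole.} Divide $[0,3)$ into $3R$ half-open intervals of length $1/R$. The set $A_+$ lies in $R$ of them, so one of them, with center $\alpha_+\in(0,1)$, contains a subset $A_+'\subseteq A_+$ of size $s=\lceil h/R\rceil\ge c_0N$. Define $A_-',B_\pm',C_\pm'$ and centers $\alpha_-,\beta_\pm,\gamma_\pm$ in the same way. By \eqref{eq:cyc},
\[
0<\alpha_+\le\beta_-<1<\beta_+\le\gamma_-<2<\gamma_+\le\alpha_-<3 .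
\]
The rotation by $-1$ permutes the intervals, so the cyclic symmetry persists.

\emph{Separated centers.} Suppose that some $\alpha\in\{\alpha_\pm\}$, $\beta\in\{\beta_\pm\}$, $\gamma\in\{\gamma_\pm\}$ have pairwise distances at least $\eta$. Let $A,B,C$ be the corresponding sets of size $s$. By Lemma~\ref{lem:scales}(b), pattern (I) holds with $\psi=\psi_{\alpha\beta\gamma}\circ\psi_0$.

\emph{Colliding centers.} Suppose that there is no such triple. Then two of $\alpha_+,\beta_+,\gamma_+$ are at distance less than $\eta$. The cyclic symmetry permutes the three pairs transitively, so after composing $\psi_0$ with a rotation and renaming we may assume $\operatorname{dist}(\alpha_+,\beta_+)<\eta$. This distance is the smaller of $\beta_+-\alpha_+$ and $3-(\beta_+-\alpha_+)$, and the latter exceeds $1$. So $\beta_+-\alpha_+<\eta$, which gives $\alpha_+>1-\eta$ and therefore $\alpha_+,\beta_-\in(1-\eta,1)$. Now consider the triple $(\alpha_-,\beta_-,\gamma_+)$. A point $y\in(2,3)$ has $y-\beta_->1$ and $3-(y-\beta_-)>\beta_->1-\eta\ge\eta$, so $\alpha_-$ and $\gamma_+$ are both at distance at least $\eta$ from $\beta_-$. Since the triple is not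 separated, $\operatorname{dist}(\alpha_-,\gamma_+)<\eta$. Put $A_0=A_+'$, $B=B_-'$, $C=C_+'$, $A_1=A_-'$ and $\zeta=\gamma_+$. The points of $A_0\cup B$ are within $\eta+1/R\le2\eta$ of $1\in\mathbb T$, and those of $C\cup A_1$ are within $2\eta$ of $\zeta$. By Lemma~\ref{lem:scales}(a), pattern (II) holds with $\psi=\varphi_\zeta\circ\psi_0$.
\end{proof}

\begin{remark}[pattern (II) cannot be avoided]
Let the values of $p$ be $2,4,8,\dots$. Then pattern (I) with $s\ge2$ is impossible. By \eqref{eq:mob} the ratio $\frac{|x-x'|\,|y-z|}{|x-y|\,|x'-z|}$ of four points is unchanged by projective maps. In pattern (I), for $x,x'$ in one cluster and $y,z$ in the two others, it is at most $2\tau(2+2\tau)/(1-2\tau)^2<\frac14$. Now pick two points in each cluster, in the original coordinate. Let $z$ be the largest of the six, $y$ the smallest of the four points outside the cluster of $z$, and $x,x'$ the two points of the third cluster. For distinct powers of $2$ we have $\frac12\max(a,b)\le|a-b|\le\max(a,b)$, so the ratio is at least $\frac14\max(x,x')z/(xz)\ge\frac14$.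
\end{remark}

\section{Pruning, comparing and routing}\label{sec:tools}

We begin the proof of Theorem~\ref{thm:core}. Put
\[
\rho_1=\frac{c_0\tau^2}{10},\qquad c=\frac{c_0}2 .
\]
Let $G,V_i,\theta,p$ be as in the theorem. Edges that do not join two different parts will receive weight $0$, so we discard them; from here to the end of Section~\ref{sec:two}, adjacency, degrees and edge counts refer to edges between different parts. Apply Proposition~\ref{prop:clusters}. By Lemma~\ref{lem:proj} we may replace $p$ by $p'$ on the clusters, and we write $p$ for $p'$. Two clusters are \emph{linked} if they lie in different parts. There are $3$ linked pairs in pattern (I) and $5$ in pattern (II), so at most $10$ ordered linked pairs. Let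
\[
d=\theta s,\qquad \lambda=\rho_1\theta N\le\frac{\rho_1}{c_0}\,\theta s=\frac{\tau^2}{10}\,d .
\]
Thus $d$ is the typical degree from a vertex into a linked cluster, and the spectral error $\lambda$ is still small compared with $d$. For $S\subseteq V_i$, $T\subseteq V_j$, $i\ne j$, the $S\times T$ adjacency matrix $M_{ST}$ satisfies $\|M_{ST}-\theta J\|\le\lambda$ by \eqref{eq:pseudo}.

\subsection{Making all degrees regular}

A vertex $v$ with no neighbor in the other clusters would put $\mathbf 1_{\{v\}}$ into the kernel of every stress matrix, and \eqref{eq:pseudo} does not exclude such vertices. They are few, but deleting them may damage their neighbors, so we delete iteratively. The process stops early because a small set cannot span many edges.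

\begin{lemma}\label{lem:prune}
Each cluster $S$ contains a subset $S'$ with $|S'|\ge(1-\tau)s$ such that for all linked $S,T$ and all $v\in S'$,
\begin{equation}\label{eq:deg}
(1-2\tau)d\le\deg_{T'}(v)\le(1+\tau)d\qquad\text{and}\qquad\bigl|\deg_{T'}(v)-\theta|T'|\bigr|\le2\tau d .
\end{equation}
\end{lemma}

\begin{proof}
Call $v\in S$ \emph{bad} if $|\deg_T(v)-d|>\tau d$ for some $T$ linked to $S$, and let $Z_0$ be the set of bad vertices. For an ordered linked pair $(S,T)$,
\[
\sum_{v\in S}(\deg_T(v)-d)^2=\|(M_{ST}-\theta J)\mathbf 1_T\|^2\le\lambda^2s,
\]
so this pair makes at most $\lambda^2s/(\tau d)^2\le\tau^2s/100$ vertices bad. Hence $|Z_0|\le z:=\tau^2s/10$. If $Z_0=\emptyset$, then $S'=S$ works. Otherwise $z\ge1$. Start with $Z=Z_0$, and as long as some vertex of a cluster lies outside $Z$ and has at least $\tau d$ neighbors in $Z$, add it to $Z$.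

We claim that $|Z|\le2z$ throughout. If not, consider the first moment at which $|Z|>2z$. Then $|Z|\le2z+1\le3z$, and at least $|Z|-z\ge|Z|/2$ vertices have been added, each bringing at least $\tau d$ new edges, so $e(Z)\ge\frac12\tau d|Z|$. On the other hand, with $z_i=|Z\cap V_i|$,
\[
e(Z)\le\sum_{i<j}\bigl(\theta z_iz_j+\lambda\sqrt{z_iz_j}\bigr)\le\frac\theta3|Z|^2+\lambda|Z|,
\]
where we used $\sum_{i<j}z_iz_j\le\frac13(\sum z_i)^2$ and $\sqrt{z_iz_j}\le\frac12(z_i+z_j)$. Dividing by $|Z|$ gives $\frac12\tau d\le\theta z+\lambda\le\frac15\tau^2d$, which is false.

Let $S'=S\setminus Z$ for the final $Z$, so $|S\setminus S'|\le2z\le\tau s$. A vertex $v\in S'$ is not bad, so it has between $(1-\tau)d$ and $(1+\tau)d$ neighbors in $T$, and fewer than $\tau d$ of them lie in $Z$. This is the first part of \eqref{eq:deg}. The second follows because $(1-\tau)d\le\theta|T'|\le d$.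
\end{proof}

From now on the clusters are the pruned sets, denoted by the same letters as before. Their sizes lie in $[(1-\tau)s,s]$, and $U$ is their union.

\subsection{Comparing with the complete bipartite form}

\begin{lemma}\label{lem:compare}
Let $S,T$ be linked, let $\bar\omega\in\mathbb R$, $\sigma\ge0$, and let $|\omega_{uv}-\bar\omega|\le\sigma$ for all $uv\in E(S,T)$. Then for every $x\in\mathbb R^U$,
\[
\Bigl|\sum_{uv\in E(S,T)}\omega_{uv}(x_u-x_v)^2-\theta\bar\omega K_{ST}(x)\Bigr|\le3\bigl(\tau|\bar\omega|+\sigma\bigr)\,d\,\|x_{S\cup T}\|^2 .
\]
\end{lemma}

\begin{proof}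
Expanding the squares,
\begin{multline*}
\sum_{uv\in E(S,T)}(x_u-x_v)^2-\theta K_{ST}(x)=\sum_{u\in S}\bigl(\deg_T(u)-\theta|T|\bigr)x_u^2\\
+\sum_{v\in T}\bigl(\deg_S(v)-\theta|S|\bigr)x_v^2-2x_S^{\top}(M_{ST}-\theta J)x_T .
\end{multline*}
By \eqref{eq:deg} the two sums together are at most $2\tau d\|x_{S\cup T}\|^2$ in absolute value. The last term is at most $2\lambda\|x_S\|\|x_T\|\le\lambda\|x_{S\cup T}\|^2\le\tau d\|x_{S\cup T}\|^2$. Multiplying by $|\bar\omega|$ gives the first part of the bound. Replacing $\bar\omega$ by $\omega_{uv}$ costs at most $\sigma\sum_{uv\in E(S,T)}2(x_u^2+x_v^2)\le2\sigma(1+\tau)d\|x_{S\cup T}\|^2\le3\sigma d\|x_{S\cup T}\|^2$.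
\end{proof}

\subsection{Correcting the divergence}

Lemma~\ref{lem:compare} tolerates an error $\sigma$ on every edge, but it needs the bound on every edge. So the correcting flow must be uniformly small, and the tool for that is the max-flow min-cut theorem: in a finite directed network with nonnegative real arc capacities, a source and a sink, the maximum value of a source-to-sink flow equals the minimum, over vertex sets that contain the source and not the sink, of the total capacity of the arcs leaving the set.

\begin{lemma}\label{lem:flow}
Let $\Gamma$ be a graph on $U$, let $r\in\mathbb R^U$ with $r(U)=0$, and let $\chi>0$ satisfy $|r(S)|\le\chi\,e_\Gamma(S,U\setminus S)$ for all $S\subseteq U$. Then there is a flow $g$ on $\Gamma$ with $|g|\le\chi$ and $\operatorname{div}g=r$.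
\end{lemma}

\begin{proof}
Replace each edge of $\Gamma$ by two opposite arcs of capacity $\chi$. Add an arc of capacity $r_u$ from a new source to each $u$ with $r_u>0$, and an arc of capacity $|r_u|$ from each $u$ with $r_u<0$ to a new sink. Let $r^+=\sum_{r_u>0}r_u$; since $r(U)=0$, this is also the total capacity of the arcs into the sink. The arcs leaving $S\cup\{\text{source}\}$ have capacity
\[
\sum_{u\notin S,\ r_u>0}r_u+\sum_{u\in S,\ r_u<0}|r_u|+\chi e_\Gamma(S,U\setminus S)=r^+-r(S)+\chi e_\Gamma(S,U\setminus S)\ge r^+ .
\]
So there is a network flow of value $r^+$, and it saturates all arcs at the source and at the sink. Let $g(u,v)$ be the amount on $u\to v$ minus the amount on $v\to u$. Conservation at $u$ gives $\operatorname{div}g(u)=r_u$.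
\end{proof}

In both patterns the clusters can be listed along a path of linked pairs, and the edges along this path expand well enough to carry the correction.

\begin{lemma}\label{lem:route}
List all clusters as $X_1,\dots,X_k$, $k\in\{3,4\}$, so that consecutive clusters are linked, and let $\Gamma$ be the graph on $U$ with edge set $\bigcup_{i<k}E(X_i,X_{i+1})$. If $r\in\mathbb R^U$ has $r(U)=0$ and $|r_u|\le3\tau d$ for all $u$, then there is a flow $g$ on $\Gamma$ with $|g|\le15\tau$ and $\operatorname{div}g=r$.
\end{lemma}

\begin{proof}
We show that $e_\Gamma(S,U\setminus S)\ge\frac15d|S|$ whenever $|S|\le|U\setminus S|$. For such $S$ this gives $|r(S)|\le3\tau d|S|\le15\tau e_\Gamma(S,U\setminus S)$; both ends of this inequality are unchanged when $S$ is replaced by its complement, so Lemma~\ref{lem:flow} applies with $\chi=15\tau$.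

Let $y_i=|S\cap X_i|/|X_i|$ and $F(y,y')=y(1-y')+y'(1-y)$. The form $K_{X_iX_{i+1}}(\mathbf 1_S)$ counts the pairs separated by $S$, so it equals $|X_i||X_{i+1}|F(y_i,y_{i+1})$. We claim that
\begin{equation}\label{eq:F}
\sum_{i<k}F(y_i,y_{i+1})\ge\tfrac14\min\Bigl(\sum_iy_i,\ \sum_i(1-y_i)\Bigr).
\end{equation}
Suppose first that all $y_i\le\frac12$. The identity $F(y,y')-y=y'(1-2y)$ and the symmetry of $F$ give $F(y_i,y_{i+1})\ge\max(y_i,y_{i+1})$, so the left side is at least $\max_iy_i\ge\frac14\sum_iy_i$. If all $y_i\ge\frac12$, apply this to the numbers $1-y_i$, using $F(1-y,1-y')=F(y,y')$. In the remaining case some $y_i$ is below $\frac12$ and some is above, so two consecutive ones satisfy $(\frac12-y_i)(y_{i+1}-\frac12)\ge0$. The identity $F(y,y')=\frac12+2(\frac12-y)(y'-\frac12)$ shows that the left side is at least $\frac12$, while the minimum on the right is at most $k/2\le2$. This proves \eqref{eq:F}.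

We have $|S|\le s\sum_iy_i$ and $|S|\le|U\setminus S|\le s\sum_i(1-y_i)$, so \eqref{eq:F} gives $\sum_iK_{X_iX_{i+1}}(\mathbf 1_S)\ge\frac14(1-\tau)^2s|S|$. Apply Lemma~\ref{lem:compare} with $\omega=\bar\omega=1$, $\sigma=0$, $x=\mathbf 1_S$ to each consecutive pair. Each vertex lies in at most two of these pairs, so
\[
e_\Gamma(S,U\setminus S)\ge\Bigl(\frac{(1-\tau)^2}4-6\tau\Bigr)d|S|\ge\Bigl(\frac14-\frac{13}2\tau\Bigr)d|S|\ge\frac15d|S| .\qedhere
\]
\end{proof}

\section{The two stresses}\label{sec:two}

We finish the proof of Theorem~\ref{thm:core}. In each pattern we write down a model flow $f^0$, cancel its divergence by Lemma~\ref{lem:route}, and check positivity on a subspace $L$ as in Lemma~\ref{lem:circ}.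

\subsection{Pattern (I)}

As in Example~\ref{ex:blow}, let $f^0(a,b)=f^0(b,c)=1$ and $f^0(a,c)=-1$ on edges, for $a\in A$, $b\in B$, $c\in C$. The divergence $r=\operatorname{div}f^0$ is
\[
r_a=\deg_B(a)-\deg_C(a),\quad r_b=\deg_C(b)-\deg_A(b),\quad r_c=\deg_A(c)-\deg_B(c),
\]
so $|r_u|\le3\tau d$ by \eqref{eq:deg}. Lemma~\ref{lem:route} for the list $A,B,C$ and the vector $-r$ gives a flow $g$ on the $AB$ and $BC$ edges with $|g|\le15\tau$ and divergence $-r$. Put $g=0$ on $AC$ edges. Then $f=f^0+g$ is a circulation; let $\omega_{uv}=f(u,v)/(p_v-p_u)$.

On an edge from $A$ to $B$ or from $B$ to $C$ we have $p_v-p_u=1+t$, and on an edge from $A$ to $C$ we have $p_v-p_u=2+t$, with $|t|\le2\tau$. Hence, respectively,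
\[
\Bigl|\frac{1+g}{1+t}-1\Bigr|=\frac{|g-t|}{1+t}\le\frac{17\tau}{1-2\tau}\le18\tau,\qquad
\Bigl|\frac{-1}{2+t}+\frac12\Bigr|=\frac{|t|}{2(2+t)}\le\tau .
\]
In Lemma~\ref{lem:compare} the factor $3(\tau|\bar\omega|+\sigma)$ is $57\tau$ for $AB$ and $BC$ and $\frac92\tau$ for $AC$. Each vertex lies in two pairs, so
\[
Q(x)\ge\theta\bigl(K_{AB}+K_{BC}-\tfrac12K_{AC}\bigr)(x)-114\tau d\|x\|^2 .
\]
Let $L=\{x:x(A)=x(C)=0\}$; the averages of $p$ over $A$ and $C$ are within $\tau$ of $0$ and $2$. On $L$, by \eqref{eq:K},
\[
K_{AB}+K_{BC}-\tfrac12K_{AC}=\bigl(|B|-\tfrac12|C|\bigr)\|x_A\|^2+\bigl(|A|+|C|\bigr)\|x_B\|^2+\bigl(|B|-\tfrac12|A|\bigr)\|x_C\|^2,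
\]
and each coefficient is at least $(\frac12-\tau)s$. So $Q(x)\ge(\frac12-115\tau)d\|x\|^2=\frac{85}{400}d\|x\|^2$ on $L$, and Lemma~\ref{lem:circ} shows that the framework on $U$ is super stable.

\subsection{Pattern (II)}

As in Example~\ref{ex:k4}, call the pairs $A_0B$ and $CA_1$ \emph{short} and the pairs $A_0C$, $CB$, $BA_1$ \emph{long}; these are all five linked pairs. An edge of a short pair has length at most $2\tau$, with no lower bound, so a correcting flow on it would change the weight by an uncontrolled amount. We therefore prescribe the weights on short edges exactly and correct on long edges only.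

Let $f^0(u,v)=p_v-p_u$ on the edges of short pairs. Then $|f^0|\le2\tau$. Each vertex lies in exactly one short pair, so $r=\operatorname{div}f^0$ satisfies $|r_u|\le2\tau(1+\tau)d\le3\tau d$. The long pairs are the consecutive pairs of the list $A_0,C,B,A_1$. It is here that the third part is needed: with only two parts, the linked pairs would not contain both a short pair at each end and a path of long pairs through all clusters. Lemma~\ref{lem:route} gives a flow $g$ on the edges of long pairs with $|g|\le15\tau$ and divergence $-r$. The flow $f$ that equals $f^0$ on short pairs and $g$ on long pairs is a circulation. Its weights are $\omega=1$ on short pairs. Each long pair joins a cluster near $0$ to a cluster near $1$, so there $|p_v-p_u|\ge1-2\tau$ and $|\omega|\le15\tau/(1-2\tau)\le16\tau$.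

Apply Lemma~\ref{lem:compare} with $\bar\omega=1$, $\sigma=0$ to the short pairs (factor $3\tau$) and with $\bar\omega=0$, $\sigma=16\tau$ to the long pairs (factor $48\tau$). Each vertex lies in one short pair and at most two long pairs, so
\[
Q(x)\ge\theta\bigl(K_{A_0B}+K_{CA_1}\bigr)(x)-99\tau d\|x\|^2 .
\]
Let $L=\{x:x(A_0)=x(A_1)=0\}$; the averages of $p$ over $A_0$ and $A_1$ are within $\tau$ of $0$ and $1$. On $L$, by \eqref{eq:K},
\[
K_{A_0B}+K_{CA_1}=|B|\,\|x_{A_0}\|^2+|A_0|\,\|x_B\|^2+|A_1|\,\|x_C\|^2+|C|\,\|x_{A_1}\|^2\ge(1-\tau)s\|x\|^2 .
\]
So $Q(x)\ge(1-100\tau)d\|x\|^2=\frac34d\|x\|^2$ on $L$, and the framework on $U$ is super stable by Lemma~\ref{lem:circ}.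

\medskip
In both patterns every part contains a cluster, so $|U\cap V_i|\ge(1-\tau)s\ge\frac12c_0N=cN$. Undoing the projective map by Lemma~\ref{lem:proj} and restoring the discarded edges with weight $0$, we obtain that $(G[U],p|_U)$ is super stable for the original $p$. This proves Theorem~\ref{thm:core}. \qed

\section{From the core to the whole graph}\label{sec:spread}

Once a set of vertices is known to lie on a line with the correct spacing, a vertex with two neighbors in the set is pinned as well: on the line it forms a flat triangle with these neighbors, and the distance between them is already fixed. For $U\subseteq V$ let the \emph{closure} $U^*$ be the set obtained from $U$ by repeatedly adding a vertex with at least two neighbors in the current set, until no such vertex remains. Every vertex outside $U^*$ has at most one neighbor in $U^*$.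

\begin{lemma}\label{lem:extend}
Let $p\colon V\to\mathbb R$ be injective and let $U\subseteq V$, $|U|\ge3$, be such that $(G[U],p|_U)$ is super stable and $U^*=V$. Then $(G,p)$ is universally rigid.
\end{lemma}

\begin{proof}
Let $(G,q)$ be equivalent to $(G,p)$. By Lemma~\ref{lem:ss} there are $w_0,w$ with $\|w\|=1$ and $q_u=w_0+p_uw$ for $u\in U$. Suppose that this formula holds for two neighbors $u_1,u_2$ of a vertex $v$, at positions $p_1\ne p_2$. Write $q_v=w_0+tw+y$ with $y\perp w$. Then $(t-p_i)^2+\|y\|^2=(p_v-p_i)^2$ for $i=1,2$. Subtracting the two equations gives $2(p_2-p_1)t=2(p_2-p_1)p_v$, so $t=p_v$, and then $y=0$. By induction the formula holds on $U^*=V$, and $(G,q)$ is congruent to $(G,p)$.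
\end{proof}

To show that the closure is everything we argue in two steps: few vertices can avoid the large set $U$, and these few cannot keep almost all their edges among themselves.

\begin{lemma}\label{lem:spread}
Let $G$ be $k$-regular with adjacency matrix $M$. Let $\bar M$ be a real $V\times V$ matrix with all entries at most $\theta$ and $\|M-\bar M\|\le\lambda$. Let $U\subseteq V$ and $\mu\ge2$ satisfy $(\bar M\mathbf 1_U)_v\ge\mu$ for all $v\in V$. If
\begin{equation}\label{eq:spread}
k-1>\lambda+\frac{4\theta\lambda^2|U|}{\mu^2},
\end{equation}
then $U^*=V$.
\end{lemma}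

\begin{proof}
Let $W=V\setminus U^*$. For $v\in W$ we have $(M\mathbf 1_U)_v=\deg_U(v)\le1\le\mu/2$, so $((\bar M-M)\mathbf 1_U)_v\ge\mu/2$. Therefore $|W|\mu^2/4\le\|(\bar M-M)\mathbf 1_U\|^2\le\lambda^2|U|$. Each vertex of $W$ has at least $k-1$ neighbors in $W$, so
\[
(k-1)|W|\le\mathbf 1_W^{\top}M\mathbf 1_W\le\mathbf 1_W^{\top}\bar M\mathbf 1_W+\lambda|W|\le\theta|W|^2+\lambda|W| .
\]
If $W\ne\emptyset$, then $k-1\le\lambda+\theta|W|\le\lambda+4\theta\lambda^2|U|/\mu^2$, contrary to \eqref{eq:spread}.
\end{proof}

\section{Pseudorandom cover graphs}\label{sec:final}

All our cover graphs come from one observation. The \emph{girth} of a graph is the length of a shortest cycle.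

\begin{lemma}\label{lem:cover}
If $G$ has a proper coloring with $m$ colors and no cycle of length at most $m$, then $G$ is a cover graph.
\end{lemma}

\begin{proof}
Number the colors and orient each edge toward the larger color. Colors increase along directed paths, so the orientation is acyclic and a directed path has at most $m$ vertices. A dependent edge together with a directed path joining its ends would be a cycle of length at most $m$.
\end{proof}

\subsection{The graphs $G_\ell$}

By Lemma~\ref{lem:cover} with $m=3$, a triangle-free tripartite graph is a cover graph, so we want such a graph that satisfies \eqref{eq:pseudo}. For a graph defined by difference sets $\Pi_{ij}$, a triangle is a solution of $z+z'=z''$ with $z\in\Pi_{12}$, $z'\in\Pi_{23}$, $z''\in\Pi_{13}$, and \eqref{eq:pseudo} asks that the Fourier coefficients of the $\Pi_{ij}$ be small. Parabolas have small Fourier coefficients, and the sum of two points of the standard parabola has the form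
\begin{equation}\label{eq:parab}
(t,t^2)+(t',t'^2)=\Bigl(u,\frac{u^2+(t-t')^2}2\Bigr),\qquad u=t+t' .
\end{equation}
So the set of such sums misses the whole parabola $\Pi_{13}$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Cover graph.} A triangle has one vertex in each part, so by \eqref{eq:parab} it would give $\nu=(t-t')^2$, while $\nu$ is not a square. Thus $G_\ell$ is triangle-free, and Lemma~\ref{lem:cover} applies to the coloring by parts; the orientation in its proof is $V_1\to V_2\to V_3$, $V_1\to V_3$.

\emph{Spectral bound.} Let $N=\ell^2$ and $\theta=1/\ell$, so $\theta N=\ell$. For $y\in\mathbb F_\ell$ write $\mathrm e(y)=e^{2\pi iy/\ell}$. The characters $\chi_{a,b}(y_1,y_2)=\mathrm e(ay_1+by_2)$, $a,b\in\mathbb F_\ell$, form an orthogonal basis of the complex functions on $\mathbb F_\ell^2$. For $i<j$, identify $V_i$ and $V_j$ with $\mathbb F_\ell^2$. Then $(M_{ij}x)(w)=\sum_{z\in\Pi_{ij}}x(w+z)$, so each character $\chi$ is an eigenvector with eigenvalue $\sum_{z\in\Pi_{ij}}\chi(z)$. For $\chi_{a,b}$ this is the Gauss sum $S(a,b)=\sum_t\mathrm e(at+bt^2)$ if $\Pi_{ij}$ is the standard parabola, and $\mathrm e(b\nu/2)S(a,b/2)$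 for $\Pi_{13}$. We have $S(0,0)=\ell$, and $S(a,0)=0$ for $a\ne0$. For $b\ne0$, substituting $t=t'+j$,
\[
|S(a,b)|^2=\sum_{j}\mathrm e(aj+bj^2)\sum_{t'}\mathrm e(2bjt')=\ell,
\]
since the inner sum is $\ell$ for $j=0$ and $0$ otherwise ($\ell$ is odd). The matrix $\theta J$ has eigenvalue $\theta N=\ell$ at the trivial character and $0$ at the others. So $M_{ij}-\theta J$ is diagonal in an orthogonal basis with eigenvalues of modulus at most $\sqrt\ell$, and
\begin{equation}\label{eq:gauss}
\|M_{ij}-\theta J\|\le\sqrt\ell=\ell^{-1/2}\,\theta N ;
\end{equation}
for $i>j$ take transposes. Thus \eqref{eq:pseudo} and $N\ge42$ hold if $\ell\ge\max(\rho_1^{-2},7)$.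

\emph{Rigidity.} Let $p\colon V\to\mathbb R$ be injective and let $U$ be given by Theorem~\ref{thm:core}. It meets each part in at least $c\ell^2>0$ vertices, so $|U|\ge3$. The graph is $k$-regular with $k=2\ell$. Let $\bar M_{uv}=\theta$ if $u,v$ lie in different parts and $\bar M_{uv}=0$ otherwise. With $x_i=x_{V_i}$, \eqref{eq:gauss} gives
\[
|x^{\top}(M-\bar M)x|\le\sqrt\ell\sum_{i<j}2\|x_i\|\|x_j\|\le\sqrt\ell\sum_{i<j}\bigl(\|x_i\|^2+\|x_j\|^2\bigr)=2\sqrt\ell\,\|x\|^2,
\]
and $M-\bar M$ is symmetric, so $\|M-\bar M\|\le\lambda:=2\sqrt\ell$. Also $(\bar M\mathbf 1_U)_v\ge2\theta c\ell^2=2c\ell=:\mu$, and $\mu\ge2$ for $\ell\ge1/c$. Since $|U|\le3\ell^2$, the right side of \eqref{eq:spread} is at most $2\sqrt\ell+12/c^2$, which is less than $2\ell-1$ for large $\ell$. By Lemma~\ref{lem:spread}, $U^*=V$, and by Lemma~\ref{lem:extend}, $(G_\ell,p)$ is universally rigid. Generic realizations are injective, so $G_\ell$ is $1$-GUR.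
\end{proof}

\begin{remark}
Theorem~\ref{thm:core} is stated for three prescribed parts because Theorem~\ref{thm:B} does not cover $G_\ell$: the vector $\mathbf 1_{V_1}-\mathbf 1_{V_2}$ is an eigenvector of the adjacency matrix with eigenvalue $-\ell=-k/2$, while the constant $\rho_0$ found below is smaller than $\frac12$.
\end{remark}

\subsection{Regular graphs with small eigenvalues}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\rho_0=\min\{\rho_1/4,\ c/4,\ 1/126\}$, and let $M$ be the adjacency matrix of $H$. First, the hypothesis forces $k$ to be large. For an edge $uv$ the vector $x=\mathbf 1_{\{u\}}-\mathbf 1_{\{v\}}$ has $x^{\top}Mx=-2=-\|x\|^2$, so the least eigenvalue of $M$ is at most $-1$. Hence $\lambda\ge1$ and $n>k\ge1/\rho_0\ge126$.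

Let $N=\lfloor n/3\rfloor$, so $N\ge42$ and $N\ge n/3-1\ge n/4$. Choose any disjoint $V_1,V_2,V_3\subseteq V(H)$ of size $N$. Put $\theta=k/n$ and $\bar M=\theta J$. By regularity $\mathbf 1$ is an eigenvector of $M$ with eigenvalue $k$, so the symmetric matrix $M-\bar M$ kills $\mathbf 1$ and agrees with $M$ on its orthogonal complement, where all eigenvalues have absolute value at most $\lambda$. Thus $\|M-\bar M\|\le\lambda\le\rho_0k\le\rho_1k/4\le\rho_1\theta N$, and \eqref{eq:pseudo} holds because $M_{ij}-\theta J$ is a submatrix of $M-\bar M$.

Let $p$ be injective and let $U$ be given by Theorem~\ref{thm:core}. Then $|U|\ge3$ and $|U|\ge3cN\ge cn/2$. Every entry of $\bar M\mathbf 1_U$ equals $\mu:=\theta|U|\ge ck/2$, and $\mu\ge2$ because $k\ge1/\rho_0\ge4/c$. The right side of \eqref{eq:spread} is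
\[
\lambda+\frac{4\lambda^2}\mu\le\rho_0k+\frac{8\rho_0^2}{c}k\le3\rho_0k\le\frac k2<k-1 .
\]
Lemmas~\ref{lem:spread} and~\ref{lem:extend} show that $(H,p)$ is universally rigid.
\end{proof}

For Corollary~\ref{cor:C} we need graphs of fixed degree that have small eigenvalues and girth larger than their chromatic number. For an odd prime $q$, the Legendre symbol $\bigl(\frac Pq\bigr)$ equals $1$ exactly when $P$ is a nonzero square modulo $q$.

\begin{theorem}[Lubotzky--Phillips--Sarnak \cite{lps}]\label{thm:lps}
Let $P,q\equiv1\pmod4$ be distinct primes with $\bigl(\frac Pq\bigr)=1$ and $q>2\sqrt P$. Then there is a connected non-bipartite $(P+1)$-regular graph $X^{P,q}$ on $q(q^2-1)/2$ vertices whose eigenvalues other than the simple eigenvalue $P+1$ have absolute value at most $2\sqrt P$ and whose girth is at least $2\log_Pq$.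
\end{theorem}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
By Dirichlet's theorem, for every $m$ there are infinitely many primes congruent to $1$ modulo $m$. Fix a prime $P\equiv1\pmod4$ so large that $2\sqrt P\le\rho_0(P+1)$, and put $\Delta=P+1$. Given $g$, choose a prime $q\equiv1\pmod{4P}$ with $q>2\sqrt P$ and $2\log_Pq>\max(g,P+2)$. Quadratic reciprocity for primes congruent to $1$ modulo $4$ gives $\bigl(\frac Pq\bigr)=\bigl(\frac qP\bigr)=\bigl(\frac1P\bigr)=1$, and $q\ne P$. So $X^{P,q}$ exists, and its girth exceeds both $g$ and $P+2$; in particular it has no loops or multiple edges. By Theorem~\ref{thm:B} with $k=P+1$ and $\lambda=2\sqrt P$ it is universally rigid in every injective realization on the line, hence $1$-GUR. Greedy coloring uses at most $\Delta+1=P+2$ colors, so $X^{P,q}$ is a cover graph by Lemma~\ref{lem:cover}.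
\end{proof}

\begin{thebibliography}{9}

\bibitem{lps}
Lubotzky, Phillips and Sarnak, \emph{Ramanujan graphs}, Combinatorica 8 (1988) 261--277.

\bibitem{line}
\emph{On Universally Rigid Frameworks On The Line},
\texttt{https://cdm.ucalgary.ca/article/download/62228/46769/178011}.

\end{thebibliography}
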